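\title{Subcompact Spaces with a Countable Network and Their $G_\delta$-Subsets}

\begin{abstract}
We prove that a Tychonoff space with a countable network is subcompact in the sense of de Groot if and only if the second player has a winning strategy in the strong Choquet game on it. It follows that every $G_\delta$-subset of a subcompact space with a countable network is subcompact. Conversely, a subcompact subspace of any space with a countable network is a $G_\delta$-set. The proof cuts the space along a countable tree into locally closed pieces, each of which has a dense Polish subspace, and reads a base off this tree. Corollaries concern domain representability, continuous images of Polish spaces, and open images.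
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff. A nonempty family $\mathcal F$ of nonempty subsets of a space $X$ is a \emph{filter base} if for all $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $W\subset U\cap V$. It is \emph{regular} if for every $U\in\mathcal F$ there is $V\in\mathcal F$ with $\overline V\subset U$. The space $X$ is \emph{subcompact} (in the sense of de Groot) if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$. We then say that $\mathcal B$ \emph{witnesses} subcompactness.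

For a regular filter base, $\bigcap\mathcal F=\bigcap\{\overline U:U\in\mathcal F\}$. So in a compact space every base of nonempty open sets is a witness, and in a locally compact space the nonempty open sets with compact closure form one. In general, subcompactness asks for compactness only along a well-chosen base, and it behaves like a form of completeness. It is known that a metrizable space is subcompact if and only if it is \v{C}ech-complete (for metrizable spaces this means completely metrizable), and that subcompactness is preserved by open subspaces, free unions and arbitrary products.

A $G_\delta$-subset of a completely metrizable space is completely metrizable, so among metrizable spaces subcompactness passes to $G_\delta$-subsets. One can ask how far beyond metrizable spaces this goes. A family $\mathcal N$ of subsets of $X$ is a \emph{network} if for every $x\in X$ and every open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subset U$; thus a network is a base whose members need not be open. A space with a countable network is called \emph{cosmic}. Second countable spaces are cosmic, and so are all countable spaces, which need not be first countable (Example~\ref{ex:fan}). The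 following problem comes from~\cite{scattered}.

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a subcompact space with a countable network. Must every dense $G_\delta$-subset of $X$ be subcompact?}
\medskip

The metrizable case suggests that the answer is yes, but the direct attempt fails at once. Let $X=\mathbb R$ with the witness $\mathcal B$ of bounded open intervals, and let $Y=\mathbb R\setminus\mathbb Q=\bigcap_kO_k$ with $O_k=\mathbb R\setminus\{q_k\}$. The traces on $Y$ of the intervals $(-1/n,1/n)$ form a regular filter base in $Y$ with empty intersection. It does not help to use only intervals contained in some $O_k$: if $q_k\ne0$, then almost all of these intervals lie in $O_k$. A base has no memory, and it cannot demand that a decreasing sequence of its members enter $O_0,O_1,\dots$ in turn. A witness for $Y$ has to be built anew. Nevertheless the answer is yes, and density is not needed.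

\begin{theorem}\label{thm:gdelta}
If $X$ is a subcompact space with a countable network, then every $G_\delta$-subset of $X$ (in particular every dense one) is subcompact.
\end{theorem}

The result is sharp.

\begin{theorem}\label{thm:converse}
Let $M$ be any space with a countable network and let $Y\subset M$ be a subcompact subspace. Then $Y$ is a $G_\delta$ in $M$. Consequently, if $X$ is subcompact with a countable network, then $Y\subset X$ is subcompact if and only if $Y$ is a $G_\delta$ in $X$.
\end{theorem}

The proofs go through a completeness property that does have memory. In the \emph{strong Choquet game} on $X$, two players move alternately in rounds $n=0,1,2,\dots$. Player I plays a pair $(x_n,U_n)$ with $U_n$ open, $x_n\in U_n$, and $U_n\subset V_{n-1}$ if $n\ge1$. Player II answers with an open set $V_n$ such that $x_n\in V_n\subset U_n$. Player II wins if $\bigcap_nV_n\neq\emptyset$. A \emph{strategy} for II assigns a legal answer to every finite play that ends with a move of I, and it is \emph{winning} if II wins every play in which all her answers are given by it. The space $X$ is \emph{strong Choquet} if II has a winning strategy. We count the empty space as subcompact and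 as strong Choquet; all our statements are trivial for it.

\begin{theorem}\label{thm:game}
A space with a countable network is subcompact if and only if it is strong Choquet.
\end{theorem}

A strategy knows the number of the round, so it can steer into $O_n$ in round $n$; hence the strong Choquet property passes to $G_\delta$-subspaces, and Theorem~\ref{thm:gdelta} follows from Theorem~\ref{thm:game} (Section~\ref{sec:prelim}). The work lies in turning a strategy back into a base. For this we attach to every member $W$ of the base a node of a tree, and to every node a finite play of the game. The tree is designed so that a decreasing sequence of basic sets either has a common point for a simple reason, or has its nodes lined up along a branch, which is an infinite play won by II. Section~\ref{sec:models} shows the two ingredients of the base in two small cases. Sections~\ref{sec:pieces} and~\ref{sec:tree} build the tree, Section~\ref{sec:base} proves Theorem~\ref{thm:game}, Section~\ref{sec:converse} proves Theorem~\ref{thm:converse}, and Section~\ref{sec:cor} contains three corollaries.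

\section{Countable networks, the game, and sequences}\label{sec:prelim}

We write $\omega=\{0,1,2,\dots\}$. A subset of a space is \emph{locally closed} if it is the intersection of an open set and a closed set. A finite intersection of locally closed sets is locally closed; so is $A\setminus B$ when $A$ is locally closed and $B$ is open or closed; and a locally closed subset of a locally closed subspace of $X$ is locally closed in $X$. A space is \emph{Polish} if it is separable and completely metrizable. We shall use Cantor's theorem in this form: if $A_0\supset A_1\supset\cdots$ are nonempty subsets of a complete metric space and their diameters tend to $0$, then $\bigcap_n\overline{A_n}$ is a single point.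

\begin{lemma}\label{lem:cosmic}
Let $X$ be a cosmic space.
\begin{enumerate}
\item[(a)] Every subspace of $X$ is cosmic and Lindel\"of.
\item[(b)] $X$ has a countable network of closed sets.
\item[(c)] Every locally closed subset of $X$ is both an $F_\sigma$ and a $G_\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The traces of a network on a subspace form a network of the subspace. Given an open cover of a cosmic space, choose for each member of a countable network that lies in some set of the cover one such set; the chosen sets cover the space.

(b) Let $\mathcal N$ be a countable network and $x\in U$ with $U$ open. By regularity there is an open $U'$ with $x\in U'\subset\overline{U'}\subset U$, and $x\in N\subset U'$ gives $x\in\overline N\subset U$. So the closures of the members of $\mathcal N$ form a network.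

(c) An open set is the union of the members of a countable closed network that it contains, so it is an $F_\sigma$; hence closed sets are $G_\delta$. The intersection of an open and a closed set is then an intersection of two $F_\sigma$-sets and also of two $G_\delta$-sets.
\end{proof}

\begin{lemma}\label{lem:game}
\begin{enumerate}
\item[(a)] Every subcompact space is strong Choquet.
\item[(b)] Every $G_\delta$-subspace of a strong Choquet space is strong Choquet.
\item[(c)] Every strong Choquet space is a Baire space.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal B$ witness subcompactness. Player II answers $(x,U)$ by a set $B\in\mathcal B$ with $x\in B\subset\overline B\subset U$. In a play, $\overline{V_{n+1}}\subset U_{n+1}\subset V_n$, so $\{V_n:n\in\omega\}\subset\mathcal B$ is a regular filter base and $\bigcap_nV_n\ne\emptyset$.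

(b) Let $Y=\bigcap_nO_n$ with $O_n$ open in the strong Choquet space $X$. Player II runs an auxiliary play in $X$ with answers $V_n'$, and plays $V_n=V_n'\cap Y$ in $Y$. When I plays $(y_n,U_n)$ in $Y$, she takes an open set $U''\subset X$ with $U''\cap Y=U_n$ and puts $U_n'=U''\cap O_n\cap V'_{n-1}$, where $V'_{-1}=X$. Then $U_n'\cap Y=U_n$, because $U_n\subset V'_{n-1}\cap Y$. She lets $V_n'$ be the answer of her winning strategy in $X$ to the legal move $(y_n,U_n')$; then $y_n\in V_n\subset U_n$. At the end, $\emptyset\ne\bigcap_nV_n'\subset\bigcap_nO_n=Y$, so $\bigcap_nV_n=\bigcap_nV_n'\neq\emptyset$.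

(c) Let $D_n$ be dense open sets and $O$ a nonempty open set. Against a winning strategy of II, let I play $U_0=O\cap D_0$ and $U_{n+1}=V_n\cap D_{n+1}$, with any points $x_n\in U_n$; these sets are nonempty by density. Then $\emptyset\neq\bigcap_nV_n\subset O\cap\bigcap_nD_n$.
\end{proof}

Part (a) is the ``only if'' half of Theorem~\ref{thm:game}. By (a) and (c), the space $\mathbb Q$ is not subcompact.

\begin{proof}[Proof of Theorem~\ref{thm:gdelta} from Theorem~\ref{thm:game}]
Let $Y$ be a $G_\delta$-subset of $X$. The space $X$ is strong Choquet by Lemma~\ref{lem:game}(a), so $Y$ is strong Choquet by Lemma~\ref{lem:game}(b), and $Y$ is cosmic by Lemma~\ref{lem:cosmic}(a). By Theorem~\ref{thm:game}, $Y$ is subcompact.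
\end{proof}

A game produces sequences, while subcompactness speaks of arbitrary filter bases. In Lindel\"of spaces there is no difference. Call a sequence $(W_i)_{i\in\omega}$ of subsets of $X$ \emph{strongly decreasing} if $\overline{W_{i+1}}\subset W_i$ for all $i$. For such a sequence and every infinite $I\subset\omega$,
\begin{equation}\label{eq:sd}
\bigcap_{i\in\omega}\overline{W_i}=\bigcap_{i\in\omega}W_i=\bigcap_{i\in I}W_i .
\end{equation}

\begin{lemma}\label{lem:seq}
Let $X$ be Lindel\"of and let $\mathcal B$ be a base of nonempty open sets such that every strongly decreasing sequence in $\mathcal B$ has nonempty intersection. Then $\mathcal B$ witnesses that $X$ is subcompact.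
\end{lemma}

\begin{proof}
Suppose that $\mathcal F\subset\mathcal B$ is a regular filter base with $\bigcap\mathcal F=\emptyset$. Then the open sets $X\setminus\overline U$, $U\in\mathcal F$, cover $X$, so there are $A_n\in\mathcal F$ with $\bigcap_n\overline{A_n}=\emptyset$. Take any $W_0\in\mathcal F$. Given $W_n\in\mathcal F$, take $C\in\mathcal F$ with $C\subset W_n\cap A_n$, and then $W_{n+1}\in\mathcal F$ with $\overline{W_{n+1}}\subset C$. The sequence $(W_n)$ is strongly decreasing and $\bigcap_nW_n\subset\bigcap_nA_n=\emptyset$, contrary to the hypothesis.
\end{proof}

\section{Two model cases}\label{sec:models}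

The first case is that of Polish spaces. The statement is contained in the known characterization of subcompact metrizable spaces. We prove it directly because the general proof repeats this argument at every node of a tree.

\begin{proposition}\label{prop:polish}
Every Polish space $Z$ is subcompact.
\end{proposition}

\begin{proof}
Let $Z\ne\emptyset$ and let $\rho$ be a complete compatible metric. For each $l\in\omega$ cover $Z$ by open sets $V_{l,m}$, $m\in\omega$, of diameter at most $2^{-l}$, and put
\[
G_{l,m}=V_{l,m}\setminus\bigcup_{j<m}V_{l,j},\qquad \mathcal B=\{V_{l,m}:G_{l,m}\neq\emptyset\}.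
\]
If $x\in Z$, $l\in\omega$, and $m$ is least with $x\in V_{l,m}$, then $x\in G_{l,m}$. So every point lies in members of $\mathcal B$ of arbitrarily small diameter, and $\mathcal B$ is a base. Let $(W_i)$ be a strongly decreasing sequence in $\mathcal B$, say $W_i=V_{l_i,m_i}$ with $G_{l_i,m_i}\ne\emptyset$. By Lemma~\ref{lem:seq} it suffices to show that $\bigcap_iW_i\ne\emptyset$.

If $\{l_i\}$ is unbounded, the diameters of the decreasing sets $W_i$ tend to $0$, and Cantor's theorem with~\eqref{eq:sd} gives a common point. Otherwise $l_i=l$ for all $i$ in an infinite set $I$. Let $i<i'$ in $I$. A point of $G_{l,m_{i'}}$ lies in $W_{i'}\subset W_i=V_{l,m_i}$ and in no $V_{l,j}$ with $j<m_{i'}$; hence $m_{i'}\le m_i$. A non-increasing sequence in $\omega$ is eventually constant, so $W_i$ is one fixed nonempty set for infinitely many $i$, and~\eqref{eq:sd} finishes the proof.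
\end{proof}

Two mechanisms appear here. If the \emph{scale} $l$ is unbounded, completeness gives a point. If the scale is fixed, the \emph{rank} $m$ cannot increase along a decreasing sequence, because each basic set contains a point that avoids all sets of lower rank.

The second case shows what to do at points without a countable local base.

\begin{example}\label{ex:fan}
Let $X=(\omega\times\omega)\cup\{\infty\}$, where the points of $\omega\times\omega$ are isolated and the sets $U_f=\{\infty\}\cup\{(i,j):j\ge f(i)\}$, $f\in\omega^\omega$, form a base at $\infty$. The space is $T_1$ and has a base of clopen sets, so it is Tychonoff; it is countable, so its singletons form a countable network. It is not first countable at $\infty$: given $f_0,f_1,\dots$, put $f(i)=f_i(i)+1$; then $(k,f_k(k))\in U_{f_k}\setminus U_f$ for every $k$. Let $\mathcal B$ consist of the singletons of isolated points and of \emph{all} open sets containing $\infty$. If a filter base $\mathcal F\subset\mathcal B$ contains a singleton $\{z\}$, then every member of $\mathcal F$ meets $\{z\}$, so $z\in\bigcap\mathcal F$; otherwise $\infty\in\bigcap\mathcal F$. Thus $X$ is subcompact.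
\end{example}

Here $X$ splits into the dense Polish subspace $Z=\omega\times\omega$ and the remainder $G=\{\infty\}$, and the base has two types of sets: those that come from a witness for $Z$, and those that contain $G$. No countable family of open sets is small at $\infty$. What is small is the set $G$, and one must admit all open sets that contain it. The general proof iterates this splitting.

\section{Dense Polish subspaces and their remainders}\label{sec:pieces}

We need a class of pieces that is stable under the splitting and in which each piece has a dense Polish subspace. Locally closed sets serve, because in a cosmic space they are $G_\delta$-sets and so inherit the strong Choquet property. We use a theorem of Choquet \cite[Theorem~8.18]{kechris}: a nonempty regular $T_1$ second countable strong Choquet space is Polish.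

\begin{lemma}\label{lem:dense}
Let $X$ be cosmic and strong Choquet, and let $G\subset X$ be nonempty and locally closed. Then $G$ has a dense Polish subspace.
\end{lemma}

\begin{proof}
Let $\{N_k:k\in\omega\}$ be a network of closed sets. By Lemmas~\ref{lem:cosmic}(c) and~\ref{lem:game}, $G$ is strong Choquet and Baire. The set $N_k\cap G$ is closed in $G$, so its boundary $B_k$ in $G$ is closed and nowhere dense in $G$. Hence $Z=G\setminus\bigcup_kB_k$ is a dense $G_\delta$ in $G$; it is nonempty, and it is strong Choquet by Lemma~\ref{lem:game}(b). Off the boundaries the network becomes a base. Indeed, let $x\in Z$ and let $U\ni x$ be open in $X$. Pick $k$ with $x\in N_k\subset U$. Since $x\in N_k\cap G$ and $x\notin B_k$, we have $x\in\operatorname{int}_G(N_k\cap G)\subset U$. So the sets $Z\cap\operatorname{int}_G(N_k\cap G)$ form a countable base of $Z$, and $Z$ is Polish by Choquet's theorem.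
\end{proof}

\begin{remark}\label{rem:cube}
The countable network cannot be dropped from Lemma~\ref{lem:dense}. The cube $K=\{0,1\}^{\omega_1}$ is compact, hence strong Choquet, but it has no dense metrizable subspace $D$. Otherwise take $x\in D$ and open sets $O_n\subset K$ whose traces form a base at $x$ in $D$. For $y\neq x$ take an open $O\ni x$ with $y\notin\overline O$ and $n$ with $O_n\cap D\subset O$; then $O_n\subset\overline{O_n\cap D}\subset\overline O$. So $\bigcap_nO_n=\{x\}$. But a $G_\delta$-set containing $x$ contains all points that agree with $x$ on a certain countable set of coordinates.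
\end{remark}

The remainder $G\setminus Z$ cannot be taken as the next piece. For $G=X=\mathbb R$ with the network of closed intervals with distinct rational endpoints, the proof above yields $Z=\mathbb R\setminus\mathbb Q$, and the remainder $\mathbb Q$ is not even Baire. It has to be cut into countably many locally closed sets. The cutting must also be tied to the metric of $Z$, since a decreasing sequence of basic sets may run through infinitely many of the new pieces, and we then want it to shrink to a point of $Z$. Oscillation does both.

Let $Z$ be dense in a space $G$ and let $\rho$ be a compatible metric on $Z$. For $x\in G$ put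
\[
\operatorname{osc}(x)=\inf\{\operatorname{diam}_\rho(O\cap Z): O\text{ open in }G,\ x\in O\}.
\]

\begin{lemma}\label{lem:osc}
Let $Z$ be dense in $G$ and let $\rho\le1$ be a complete compatible metric on $Z$. The sets $E_l=\{x\in G:\operatorname{osc}(x)\ge2^{-l}\}$, $l\in\omega$, are closed in $G$, increasing, and $\bigcup_lE_l=G\setminus Z$. Consequently, with $E_{-1}=\emptyset$, the sets $P_l=E_l\setminus E_{l-1}$ are locally closed in $G$ and partition $G\setminus Z$, and every $x\in P_l$ has an open neighborhood $O$ in $G$ with $\operatorname{diam}_\rho(O\cap Z)\le2^{1-l}$.
\end{lemma}

\begin{proof}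
If $\operatorname{osc}(x)<2^{-l}$, there is an open $O\ni x$ with $\operatorname{diam}_\rho(O\cap Z)<2^{-l}$, and the same $O$ shows that $O\cap E_l=\emptyset$. So $E_l$ is closed. The sets increase, and their union is $\{x:\operatorname{osc}(x)>0\}$. A point of $Z$ has oscillation $0$, since the $\rho$-balls around it are traces of open subsets of $G$.

Conversely, let $\operatorname{osc}(x)=0$, and choose decreasing open sets $O_n\ni x$ with $\operatorname{diam}_\rho(O_n\cap Z)<1/(n+1)$. The sets $O_n\cap Z$ are nonempty by density, so $\bigcap_n\operatorname{cl}_Z(O_n\cap Z)=\{z\}$ for some $z\in Z$ by Cantor's theorem. For any open $O\ni x$ the same theorem shows that $\bigcap_n\operatorname{cl}_Z(O\cap O_n\cap Z)$ is nonempty; it is contained in $\{z\}$, so $z\in\overline O$. Since $G$ is Hausdorff, a point in the closure of every neighborhood of $x$ equals $x$. Thus $x=z\in Z$.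

For the last assertion, if $l\geq1$ then $x\notin E_{l-1}$ means $\operatorname{osc}(x)<2^{1-l}$; if $l=0$ take $O=G$, as $\rho\le1$.
\end{proof}

\section{The tree}\label{sec:tree}

We now iterate. Each piece $G_t$ is split into a dense Polish part $Z_t$ and countably many smaller pieces, labeled by triples $(l,e,m)$. The scale $l$ names the set $P_l$ of Lemma~\ref{lem:osc}. The rank $m$ comes, as in Proposition~\ref{prop:polish}, from a countable open cover made disjoint. Nothing forces the iteration to stop, and two more devices deal with infinite branches. The \emph{side} $e\in\{0,1\}$ records whether the new piece lies outside or inside the next member of the network; this makes the pieces small along a branch. And the covering open sets are answers of a winning strategy; this makes the intersection along a branch nonempty.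

Let $A=\omega\times\{0,1\}\times\omega$. For a finite sequence $t$ of elements of $A$, $|t|$ is its length and $t^\frown a$ its extension by $a\in A$; we write $r\subseteq t$ if $r$ is an initial segment of $t$ (possibly $r=t$). A \emph{tree} is a set $T$ of such sequences that contains the empty sequence $\emptyset$ and is closed under initial segments; it is countable, since $A$ is. The \emph{children} of $t\in T$ are the elements of $T$ of the form $t^\frown a$. A \emph{branch} is a sequence $s\in A^\omega$ all of whose initial segments $s|n$ lie in $T$, and $[T]$ is the set of branches.

\begin{proposition}\label{prop:tree}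
Let $X\neq\emptyset$ be cosmic and strong Choquet, with a network $\{N_n:n\in\omega\}$ of closed sets. There are a tree $T$ and, for $t\in T$, sets $\emptyset\ne G_t\subset V_t\subset X$ with $V_t$ open and $G_t$ locally closed, and a dense Polish subspace $Z_t\subset G_t$ with a complete compatible metric $\rho_t\le1$, such that the following hold whenever the nodes named are in $T$.
\begin{enumerate}
\item[(i)] $G_\emptyset=V_\emptyset=X$, and $V_{t^\frown a}\subset V_t$, $G_{t^\frown a}\subset G_t$.
\item[(ii)] $G_t$ is the disjoint union of $Z_t$ and the sets $G_{t^\frown a}$, $t^\frown a\in T$.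
\item[(iii)] $\operatorname{diam}_{\rho_t}(V_{t^\frown(l,e,m)}\cap Z_t)\le2^{1-l}$.
\item[(iv)] $G_{t^\frown(l,1,m)}\subset N_{|t|}$ and $G_{t^\frown(l,0,m)}\cap N_{|t|}=\emptyset$.
\item[(v)] If $m<m'$, then $G_{t^\frown(l,e,m')}\cap V_{t^\frown(l,e,m)}=\emptyset$.
\item[(vi)] $\bigcap_nG_{s|n}\neq\emptyset$ for every branch $s\in[T]$.
\end{enumerate}
\end{proposition}

\begin{proof}
Fix a winning strategy $\tau$ of II in the game on $X$. The construction is by recursion on $|t|$. With each $t\in T$ we also define a finite play $p_t$ of $|t|$ rounds in which II follows $\tau$, such that $p_t$ extends $p_r$ for $r\subseteq t$ and, if $t\neq\emptyset$, the last answer of II in $p_t$ is $V_t$. Start with $G_\emptyset=V_\emptyset=X$ and the empty play $p_\emptyset$.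

Let $t\in T$, $n=|t|$, and let $G_t,V_t,p_t$ be given. Choose $Z_t$ by Lemma~\ref{lem:dense}, with a complete compatible metric $\rho_t\le1$. The game is played on $X$, so it yields points of $\bigcap_nV_{s|n}$, whereas (vi) asks for a point of the sets $G_{s|n}$. To bridge this, choose by Lemma~\ref{lem:cosmic}(c) open sets $O_t^j$, $j\in\omega$, with $G_t=\bigcap_jO_t^j$; later moves of I will be made inside them.

Let $P_{t,l}$, $l\in\omega$, be the sets of Lemma~\ref{lem:osc} for $(G_t,Z_t,\rho_t)$; they are locally closed in $X$. Put $N_n^1=N_n$ and $N_n^0=X\setminus N_n$. The locally closed sets $P_{t,l}\cap N_n^e$, $(l,e)\in\omega\times\{0,1\}$, partition $G_t\setminus Z_t$. If $P_{t,l}\cap N_n^e=\emptyset$, the node $t$ gets no children with these $l,e$. Fix $(l,e)$ with $P_{t,l}\cap N_n^e\neq\emptyset$. For each $x\in P_{t,l}\cap N_n^e$ choose an open $U_x\subset X$ with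
\begin{equation}\label{eq:move}
x\in U_x\subset V_t\cap\bigcap\{O_r^j:r\subseteq t,\ j\le n\},\qquad \operatorname{diam}_{\rho_t}(U_x\cap Z_t)\le2^{1-l}.
\end{equation}
This is possible: $x\in G_t\subset V_t$; $x\in G_t\subset G_r\subset O_r^j$ for the finitely many pairs $(r,j)$ involved; and the diameter condition can be met by the last assertion of Lemma~\ref{lem:osc}. Since $U_x\subset V_t$, the pair $(x,U_x)$ is a legal move of I after $p_t$. The answer of $\tau$ is an open set that contains $x$, so the answers cover $P_{t,l}\cap N_n^e$. (This is where the points in the strong game are used.) By Lemma~\ref{lem:cosmic}(a) there are points $x_m$, $m\in\omega$, repetitions allowed, such that the answers $V_{t^\frown(l,e,m)}$ to the moves $(x_m,U_{x_m})$ still cover $P_{t,l}\cap N_n^e$. Let $p_{t^\frown(l,e,m)}$ be $p_t$ extended by this move and this answer. Put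
\begin{equation}\label{eq:child}
G_{t^\frown(l,e,m)}=\bigl(P_{t,l}\cap N_n^e\cap V_{t^\frown(l,e,m)}\bigr)\setminus\bigcup_{j<m}V_{t^\frown(l,e,j)},
\end{equation}
a locally closed set, and put $t^\frown(l,e,m)$ into $T$ if and only if this set is nonempty.

Properties (i) and (iii) hold because $V_{t^\frown(l,e,m)}\subset U_{x_m}\subset V_t$ and $P_{t,l}\subset G_t$. Properties (iv) and (v) are read off from~\eqref{eq:child}. For (ii), a point of $G_t\setminus Z_t$ lies in $P_{t,l}\cap N_n^e$ for exactly one pair $(l,e)$, and then in $G_{t^\frown(l,e,m)}$ exactly for the least $m$ such that it lies in $V_{t^\frown(l,e,m)}$.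

For (vi), let $s\in[T]$. The plays $p_{s|n}$ extend one another and form an infinite play in which II follows $\tau$, so there is $y\in\bigcap_nV_{s|n}$. Given $k$ and $j$, take $n\ge\max(k,j)$. By~\eqref{eq:move} at the node $s|n$, we have $y\in V_{s|(n+1)}\subset O^j_{s|k}$. Hence $y\in\bigcap_jO^j_{s|k}=G_{s|k}$ for every $k$.
\end{proof}

\begin{lemma}\label{lem:branch}
In the situation of Proposition~\ref{prop:tree}:
\begin{enumerate}
\item[(a)] for every $s\in[T]$ the set $\bigcap_nG_{s|n}$ is a single point $x_s$, and for every open $O\ni x_s$ there is $n$ with $G_{s|n}\subset O$;
\item[(b)] $X=\bigcup_{t\in T}Z_t\cup\{x_s:s\in[T]\}$.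
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $x\in\bigcap_nG_{s|n}$ by (vi), and let $O\ni x$ be open. Pick $k$ with $x\in N_k\subset O$, and let $s(k)=(l,e,m)$. The point $x$ lies in $G_{s|(k+1)}\cap N_k$, so (iv) excludes $e=0$ and gives $G_{s|(k+1)}\subset N_k\subset O$. Applying this to $O=X\setminus\{y\}$ shows that no $y\neq x$ lies in all $G_{s|n}$.

(b) Let $x$ lie in no $Z_t$. We have $x\in G_\emptyset$, and if $x\in G_t$, then $x\in G_{t^\frown a}$ for some child of $t$ by (ii). This defines a branch $s$ with $x\in\bigcap_nG_{s|n}$.
\end{proof}

\section{From the tree to a base}\label{sec:base}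

We prove the ``if'' half of Theorem~\ref{thm:game}. Let $X\ne\emptyset$ be cosmic and strong Choquet, and take the tree of Proposition~\ref{prop:tree}. The sets $V_t$ alone need not form a base: $T$ is countable, and $X$ need not be second countable. Lemma~\ref{lem:branch} makes the sets $G_{s|n}$ small, not the sets $V_{s|n}$. So, as in Example~\ref{ex:fan}, we admit all open sets containing $G_t$, but only those inside $V_t$, so that (iii) and (v) apply to them.

By Proposition~\ref{prop:polish}, each $Z_t$ has a base $\mathcal B_t$ that witnesses its subcompactness. Let $\mathcal B$ be the family of all open sets $W\subset X$ for which some $t\in T$ satisfies one of the conditions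
\begin{enumerate}
\item[(G)] $G_t\subset W\subset V_t$;
\item[(Z)] $W\subset V_t$ and $W\cap Z_t\in\mathcal B_t$.
\end{enumerate}
For each $W\in\mathcal B$ fix one such node $t(W)$ and one condition that holds for it, the \emph{type} of $W$. For both types,
\begin{equation}\label{eq:node}
W\subset V_{t(W)}\qquad\text{and}\qquad W\cap G_{t(W)}\neq\emptyset .
\end{equation}

\begin{lemma}\label{lem:isbase}
$\mathcal B$ is a base of $X$ consisting of nonempty sets.
\end{lemma}

\begin{proof}
The members of $\mathcal B$ are nonempty by~\eqref{eq:node}. Let $x\in U$ with $U$ open, and use Lemma~\ref{lem:branch}(b). Suppose first that $x\in Z_t$. Then $x\in U\cap V_t$, so there is $B\in\mathcal B_t$ with $x\in B\subset U\cap V_t$. Take $W'$ open in $X$ with $W'\cap Z_t=B$, and put $W=W'\cap U\cap V_t$. Then $W\cap Z_t=B$, so $W$ satisfies (Z), and $x\in W\subset U$. Suppose next that $x=x_s$. Take $n$ with $G_{s|n}\subset U$ by Lemma~\ref{lem:branch}(a). Then $W=U\cap V_{s|n}$ satisfies (G) with the node $s|n$, and $x\in W\subset U$.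
\end{proof}

By Lemmas~\ref{lem:cosmic}(a) and~\ref{lem:seq}, it remains to show that every strongly decreasing sequence $(W_i)$ in $\mathcal B$ has a common point. Let $t_i=t(W_i)$. A priori the nodes $t_i$ are unrelated. Call $t\in T$ \emph{frequent} if $t\subseteq t_i$ for infinitely many $i$.

\begin{lemma}\label{lem:descent}
If $\bigcap_iW_i=\emptyset$, then every frequent node has a frequent child.
\end{lemma}

\begin{proof}
Let $t$ be frequent and $I=\{i:t\subseteq t_i\}$.

\emph{Step 1: $t_i=t$ for only finitely many $i$.} Otherwise there is an infinite set $J$ such that all $W_i$, $i\in J$, have the node $t$ and the same type. If the type is (G), then $\emptyset\neq G_t\subset\bigcap_{i\in J}W_i$. If the type is (Z), the sets $W_i\cap Z_t$, $i\in J$, belong to $\mathcal B_t$, and for $i<i'$ in $J$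
\[
\operatorname{cl}_{Z_t}(W_{i'}\cap Z_t)\subset\overline{W_{i'}}\cap Z_t\subset W_i\cap Z_t .
\]
So they form a regular filter base in the space $Z_t$, which has nonempty intersection by the choice of $\mathcal B_t$. In both cases $\bigcap_{i\in J}W_i\neq\emptyset$, which contradicts the hypothesis by~\eqref{eq:sd}.

After removing finitely many elements from $I$, each $t_i$ with $i\in I$ extends a child $u_i=t^\frown(l_i,e_i,m_i)$ of $t$. By~\eqref{eq:node} and (i),
\begin{equation}\label{eq:childnode}
W_i\subset V_{u_i}\qquad\text{and}\qquad \emptyset\ne W_i\cap G_{u_i}\subset W_i\cap G_t\qquad(i\in I).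
\end{equation}

\emph{Step 2: the scales $l_i$, $i\in I$, are bounded.} For $i\in I$, the set $W_i\cap G_t$ is nonempty and open in $G_t$, so $W_i\cap Z_t\neq\emptyset$ by density; and $\operatorname{diam}_{\rho_t}(W_i\cap Z_t)\le2^{1-l_i}$ by~\eqref{eq:childnode} and (iii). The sequence $(W_i\cap Z_t)_{i\in\omega}$ is decreasing and $I$ is infinite, so all its terms are nonempty. If the $l_i$ were unbounded, the diameters would tend to $0$, and Cantor's theorem would give a point $z\in Z_t$ with $z\in\bigcap_i\overline{W_i}=\bigcap_iW_i$.

\emph{Step 3: the ranks stabilize.} By Step 2 there are a pair $(l,e)$ and an infinite $I_1\subset I$ with $(l_i,e_i)=(l,e)$ for $i\in I_1$. Let $i<i'$ in $I_1$. By~\eqref{eq:childnode} there is $y\in W_{i'}\cap G_{t^\frown(l,e,m_{i'})}$, and $y\in W_{i'}\subset W_i\subset V_{t^\frown(l,e,m_i)}$. By (v) this is impossible when $m_i<m_{i'}$, so $m_{i'}\le m_i$. The sequence $(m_i)_{i\in I_1}$ is non-increasing, hence eventually equal to some $m$, and $t^\frown(l,e,m)$ is a frequent child of $t$.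
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:game}]
Suppose that $\bigcap_iW_i=\emptyset$. The root $\emptyset$ is frequent, so Lemma~\ref{lem:descent} yields a branch $s$ all of whose initial segments are frequent. We show that $x_s\in\overline{W_i}$ for every $i$. (The sets $W_i$ need not contain $G_{s|n}$; they only meet it, and this is why we aim at the closures.) Fix $i$ and an open $O\ni x_s$. By Lemma~\ref{lem:branch}(a), $G_{s|n}\subset O$ for some $n$. Since $s|n$ is frequent, there is $i'\geq i$ with $s|n\subseteq t_{i'}$. By~\eqref{eq:node} and (i),
\[
\emptyset\neq W_{i'}\cap G_{t_{i'}}\subset W_i\cap G_{s|n}\subset W_i\cap O .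
\]
Hence $x_s\in\bigcap_i\overline{W_i}=\bigcap_iW_i$, a contradiction. So $\mathcal B$ witnesses that $X$ is subcompact.
\end{proof}

\begin{remark}
The countable network enters in five places: it makes locally closed sets $G_\delta$, it gives the countable base in Lemma~\ref{lem:dense}, it gives the countable covers in Proposition~\ref{prop:tree}, it makes the pieces shrink along branches (Lemma~\ref{lem:branch}), and it reduces filter bases to sequences (Lemma~\ref{lem:seq}). The strong Choquet property is used twice: in Lemma~\ref{lem:dense}, through the Baire property and Choquet's theorem, and in property (vi).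
\end{remark}

\section{Subcompact subspaces are $G_\delta$-sets}\label{sec:converse}

We prove Theorem~\ref{thm:converse}. Its second statement follows from the first and Theorem~\ref{thm:gdelta}. For the first, consider the simplest case, where $Y$ itself is completely metrizable. Lemma~\ref{lem:osc} for $G=\overline Y$ and $Z=Y$ writes $\overline Y\setminus Y$ as a union of closed sets $E_l$, and $M\setminus\overline Y$ is an $F_\sigma$ by Lemma~\ref{lem:cosmic}(c); so $M\setminus Y$ is an $F_\sigma$. In general we copy the whole tree of $Y$ into $M$. Each piece $G_t$ is enlarged to a locally closed set $\hat G_t\subset M$, and a point of $\overline Y\setminus Y$ is followed down the tree. It cannot follow a branch forever, so it drops out at some node, and the set of points that drop out at a given node is an $F_\sigma$ disjoint from $Y$.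

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $Y\ne\emptyset$. It is cosmic and strong Choquet by Lemmas~\ref{lem:cosmic}(a) and~\ref{lem:game}(a). Apply Proposition~\ref{prop:tree} to $Y$ in place of $X$, with a network $\{N_n\}$ of sets closed in $Y$. We use the objects of the construction: the sets $P_{t,l}$, $N_n^e$ and, when $P_{t,l}\cap N^e_{|t|}\ne\emptyset$, the sets $V_{t^\frown(l,e,m)}$ and $G_{t^\frown(l,e,m)}$ of~\eqref{eq:child} for \emph{all} $m\in\omega$; the latter set is empty if $t^\frown(l,e,m)\notin T$. Closures are taken in $M$, and the \emph{trace} of a set is its intersection with $Y$. Choose open sets $\hat V_{t^\frown(l,e,m)}\subset M$ with traces $V_{t^\frown(l,e,m)}$. Put $\hat N_n^1=\overline{N_n}$ and $\hat N_n^0=M\setminus\overline{N_n}$. These two sets partition $M$, and their traces are $N_n^1$ and $N_n^0$ because $N_n$ is closed in $Y$.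

\emph{The enlarged pieces.} We define recursively locally closed sets $\hat G_t\subset M$, $t\in T$, with
\begin{equation}\label{eq:hat}
\hat G_t\cap Y=G_t\qquad\text{and}\qquad\hat G_t\subset\overline{G_t}.
\end{equation}
Let $\hat G_\emptyset=\overline Y$. Let $\hat G_t$ be given and $n=|t|$. By~\eqref{eq:hat}, $G_t$ is dense in $\hat G_t$, and therefore so is $Z_t$. Thus Lemma~\ref{lem:osc} applies to $(\hat G_t,Z_t,\rho_t)$ and gives sets $\hat P_{t,l}$ that are locally closed in $M$ and partition $\hat G_t\setminus Z_t$. The open subsets of $G_t$ are the sets $O\cap G_t$ with $O$ open in $\hat G_t$, and $O\cap G_t\cap Z_t=O\cap Z_t$. So a point of $G_t$ has the same oscillation in $G_t$ and in $\hat G_t$, and the trace of $\hat P_{t,l}$ is $P_{t,l}$. When $P_{t,l}\cap N_n^e\neq\emptyset$, let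
\[
Q_{t^\frown(l,e,m)}=\bigl(\hat P_{t,l}\cap\hat N_n^e\cap\hat V_{t^\frown(l,e,m)}\bigr)\setminus\bigcup_{j<m}\hat V_{t^\frown(l,e,j)}\qquad(m\in\omega).
\]
This set is locally closed in $M$, and its trace is $G_{t^\frown(l,e,m)}$ by~\eqref{eq:child}. The trace need not be dense in it, and density is needed for the next use of Lemma~\ref{lem:osc}. So for a child $u$ of $t$ we put $\hat G_u=Q_u\cap\overline{G_u}$. This set is locally closed and satisfies~\eqref{eq:hat}.

\emph{The points that drop out.} Let $L_t$ be the set of points of $\hat G_t\setminus Z_t$ that lie in $\hat G_u$ for no child $u$ of $t$. First, $L_t\cap Y=\emptyset$: a point of $Y\cap(\hat G_t\setminus Z_t)=G_t\setminus Z_t$ lies in $G_u\subset\hat G_u$ for some child $u$, by (ii).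

Second, $L_t$ is an $F_\sigma$ in $M$. The sets $R_{l,e}=\hat P_{t,l}\cap\hat N_n^e$ partition $\hat G_t\setminus Z_t$, and $\hat G_{t^\frown(l,e,m)}\subset R_{l,e}$. If $P_{t,l}\cap N_n^e=\emptyset$, there are no children with these $l,e$, and $L_t\cap R_{l,e}=R_{l,e}$. Otherwise a point of $R_{l,e}$ either lies in no $\hat V_{t^\frown(l,e,m)}$, or lies in exactly one $Q_{t^\frown(l,e,m)}$, the one with the least $m$ for which it lies in $\hat V_{t^\frown(l,e,m)}$. In the second case it belongs to $L_t$ exactly if it is not in $\overline{G_{t^\frown(l,e,m)}}$; this includes the case $t^\frown(l,e,m)\notin T$, where that closure is empty. Therefore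
\[
L_t\cap R_{l,e}=\Bigl(R_{l,e}\setminus\bigcup_m\hat V_{t^\frown(l,e,m)}\Bigr)\cup\bigcup_m\Bigl(Q_{t^\frown(l,e,m)}\setminus\overline{G_{t^\frown(l,e,m)}}\Bigr).
\]
Each set on the right is a locally closed set minus an open or a closed set. So $L_t$ is a countable union of locally closed sets, and these are $F_\sigma$-sets by Lemma~\ref{lem:cosmic}(c) applied to $M$. This is where the countable network of $M$, and not only that of $Y$, is used.

\emph{Every point of $\overline Y\setminus Y$ drops out.} Suppose that $p\in\overline Y\setminus Y$ lies in no $L_t$. We have $p\in\hat G_\emptyset$. If $p\in\hat G_t$, then $p\notin Z_t$ since $Z_t\subset Y$, and $p\notin L_t$, so $p\in\hat G_u$ for a child $u$ of $t$. This gives a branch $s$ with $p\in\bigcap_n\hat G_{s|n}$. Since $x_s\in Y$, we have $p\ne x_s$, and there is an open $O\subset M$ with $x_s\in O$ and $p\notin\overline O$. By Lemma~\ref{lem:branch}(a), $G_{s|n}\subset O\cap Y$ for some $n$, and~\eqref{eq:hat} gives $p\in\hat G_{s|n}\subset\overline{G_{s|n}}\subset\overline O$, a contradiction.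

Thus $M\setminus Y=(M\setminus\overline Y)\cup\bigcup_{t\in T}L_t$. The tree $T$ is countable and the open set $M\setminus\overline Y$ is an $F_\sigma$, so $M\setminus Y$ is an $F_\sigma$.
\end{proof}

\begin{remark}
The hypothesis on $M$ cannot be dropped, even for a one-point space $Y$. Let $M$ be the one-point compactification of an uncountable discrete space and $Y=\{\infty\}$. Every neighborhood of $\infty$ has finite complement, so every $G_\delta$-set containing $\infty$ has countable complement, and $Y$ is not a $G_\delta$.
\end{remark}

\section{Corollaries}\label{sec:cor}

\subsection*{Domain representability}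
We recall the definitions. A nonempty subset $S$ of a poset is \emph{directed} if any two elements of $S$ have an upper bound in $S$. A \emph{dcpo} is a poset $D$ in which every directed set has a supremum. One writes $a\ll b$ if every directed $S$ with $b\le\sup S$ contains an element $c\ge a$. Then $a\ll b$ implies $a\le b$, and $a'\le a\ll b\le b'$ implies $a'\ll b'$. The dcpo $D$ is \emph{continuous} if for every $b\in D$ the set $\{a:a\ll b\}$ is directed with supremum $b$. A set $U\subset D$ is \emph{Scott open} if it is upward closed and meets every directed set whose supremum lies in $U$. A space is \emph{domain representable} if it is homeomorphic to the set $\max D$ of maximal elements of a continuous dcpo $D$, with the topology induced by the Scott topology.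

We need two standard facts about a continuous dcpo. The first is \emph{interpolation}: if $b\ll x$, then $b\ll d\ll x$ for some $d$. (The set of all $c$ with $c\ll d\ll x$ for some $d$ is directed with supremum $x$, so it contains some $c\ge b$.) The second is that the sets $\{y\in D:a\ll y\}$ with $a\ll x$ form a base at $x$ for the Scott topology. They are Scott open: if $a\ll\sup S$, interpolate $a\ll d\ll\sup S$ and take $c\in S$ with $d\le c$. And a Scott open $U\ni x$ contains some $a\ll x$, hence all $y$ with $a\ll y$.

\begin{corollary}\label{cor:domain}
For a cosmic space $X$ the following are equivalent: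
\begin{enumerate}
\item[(a)] $X$ is subcompact;
\item[(b)] $X$ is domain representable;
\item[(c)] $X$ is strong Choquet;
\item[(d)] every $G_\delta$-subspace of $X$ (in particular every closed subspace) is subcompact.
\end{enumerate}
\end{corollary}

\begin{proof}
(a)$\Leftrightarrow$(c) is Theorem~\ref{thm:game}. (a)$\Rightarrow$(d) is Theorem~\ref{thm:gdelta}, closed sets being $G_\delta$ by Lemma~\ref{lem:cosmic}(c), and (d)$\Rightarrow$(a) is the case of the subspace $X$. (a)$\Rightarrow$(b) is a theorem of Bennett and Lutzer~\cite{bl}.

(b)$\Rightarrow$(c). Let $X=\max D$. Player II chooses elements $d_n\in D$ and plays $V_n=\{y\in X:d_n\ll y\}$. Given $(x_n,U_n)$, she takes $a\ll x_n$ with $\{y\in X:a\ll y\}\subset U_n$. If $n\ge1$, then $x_n\in V_{n-1}$, that is, $d_{n-1}\ll x_n$; since $\{d:d\ll x_n\}$ is directed, there is $b\ll x_n$ with $b\ge a$ and $b\geq d_{n-1}$. If $n=0$, let $b=a$. By interpolation she takes $d_n$ with $b\ll d_n\ll x_n$. Then $x_n\in V_n$; $V_n\subset U_n$, because $d_n\ll y$ implies $a\ll y$; and $d_{n-1}\ll d_n$. The increasing sequence $(d_n)$ has a supremum, and by Zorn's lemma there is a maximal element $y\ge\sup_nd_n$. From $d_n\ll d_{n+1}\le y$ we get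 $y\in V_n$ for all $n$.
\end{proof}

\subsection*{Images of Polish spaces}

\begin{corollary}\label{cor:analytic}
Every subcompact cosmic space is a continuous image of a Polish space.
\end{corollary}

\begin{proof}
Let $X\neq\emptyset$ be such a space, with the tree of Proposition~\ref{prop:tree}. The set $[T]$ is closed in the Polish space $A^\omega$, where the countable set $A$ is discrete, so $[T]$ is Polish. The map $s\mapsto x_s$ is continuous: if $x_s\in O$ with $O$ open, then $G_{s|n}\subset O$ for some $n$ by Lemma~\ref{lem:branch}(a), and $x_{s'}\in G_{s|n}$ whenever $s'|n=s|n$. By Lemma~\ref{lem:branch}(b), this map and the inclusions $Z_t\to X$ together map the topological sum of $[T]$ and the countably many spaces $Z_t$ continuously onto $X$. A countable sum of Polish spaces is Polish.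
\end{proof}

An uncountable discrete space is subcompact (its singletons are a witness) and not separable, so the countable network is needed here.

\subsection*{Open images}

\begin{corollary}\label{cor:open}
If $f:X\to Y$ is a continuous open surjection, $X$ is subcompact and cosmic, and $Y$ is Tychonoff, then $Y$ is subcompact.
\end{corollary}

\begin{proof}
The images of the members of a network of $X$ form a network of $Y$: if $f(x)\in U$ with $U$ open and $x\in N\subset f^{-1}(U)$, then $f(x)\in f(N)\subset U$. So $Y$ is cosmic, and by Theorem~\ref{thm:game} it suffices to show that $Y$ is strong Choquet. Player II runs an auxiliary play in $X$ with answers $V_n'$ given by a winning strategy (Lemma~\ref{lem:game}(a)), and plays $V_n=f(V_n')$ in $Y$; put $V'_{-1}=X$. When I plays $(y_n,U_n)$, we have $y_n\in U_n\subset f(V'_{n-1})$, by surjectivity if $n=0$. So II can pick $x_n\in V'_{n-1}$ with $f(x_n)=y_n$. She lets $V_n'$ be the answer to the move $(x_n,f^{-1}(U_n)\cap V'_{n-1})$. The set $V_n$ is open because $f$ is open, and $y_n\in V_n\subset U_n$. If $x\in\bigcap_nV_n'$, then $f(x)\in\bigcap_nV_n$.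
\end{proof}

\begin{thebibliography}{9}

\bibitem{bl}
Bennett and Lutzer, \emph{Domain representable spaces}, Fund. Math. 189 (2006).

\bibitem{scattered}
\emph{Every scattered space is subcompact},
\texttt{https://ecommons.udayton.edu/}\allowbreak\texttt{cgi/}\allowbreak\texttt{viewcontent.cgi?}\allowbreak\texttt{article=1038\&}\allowbreak\texttt{context=mth\_fac\_pub}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
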